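\title{Local monotonicity in dp-minimal expansions of ordered abelian groups}

\begin{abstract}
Can the domain of a definable unary function in a dp-minimal expansion of an ordered abelian group always be cut into finitely many definable pieces, on each of which the function is continuous and locally increasing, locally decreasing or locally constant? We show that the answer is no. The counterexample is the additive group of $\mathbb R((t))$ with a twisted order and with multiplication by $t$: this map is an automorphism of the group and a homeomorphism, and it is not locally monotone on any somewhere dense set. We also prove what remains true. One always obtains finitely many definable pieces on which the function is continuous and either locally constant or locally injective, and the full statement holds under a condition on germs of definable sets at $0^+$, in particular whenever the theory has an Archimedean model.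
\end{abstract}

\section{Introduction}

Let $\mathcal M=(M;<,+,\dots)$ be an ordered abelian group with additional structure. If the definable subsets of $M$ are restricted in a combinatorial way, how close to monotone must the definable functions be? We answer a precise form of this question.

Throughout, orders are dense linear orders without endpoints, and topological notions refer to the order topology. (In a discretely ordered group every point is isolated, so every function is continuous and locally constant, and there is nothing to ask.) An \emph{interval} is a set $(p,q)$ with $p<q$. Formulas have no parameters unless the contrary is said, \emph{definable} means definable with parameters, and $|x|=1$ means that $x$ is a single variable. A \emph{monster model} of $\mathcal M$ is a sufficiently saturated elementary extension; we use only that it realizes every finitely satisfiable set of formulas in countably many variables over countably many parameters.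

\begin{definition}\label{def:dp}
Let $\mathcal M$ be a structure and $\kappa$ a cardinal. Then $\mathcal M$ has \emph{dp-rank $\kappa$ or more} if there are formulas $\varphi_\alpha(x,y_\alpha)$ with $|x|=1$ and tuples $b_{\alpha,i}$ in a monster model, for $\alpha<\kappa$ and $i<\omega$, such that for every $\eta:\kappa\to\omega$ some $a_\eta$ in the monster model satisfies
\[
\models\varphi_\alpha(a_\eta,b_{\alpha,i})\iff \eta(\alpha)=i\qquad(\alpha<\kappa,\ i<\omega).
\]
The structure $\mathcal M$ is \emph{dp-minimal} if it does not have dp-rank $2$ or more.
\end{definition}

For $\kappa=2$ the definition describes a grid: two rows of definable sets such that for every $(i,j)$ some point lies in the $i$-th set of the first row, in the $j$-th set of the second row, and in no other set of either row. Each row acts as a coordinate, and the grid says that the two coordinates are independent. In an ordered group one coordinate is always available, namely position, given by a sequence of disjoint intervals. So dp-minimality forbids a second coordinate that is independent of position. For example, $(\mathbb R;<,+,\mathbb Q)$ is not dp-minimal: the intervals $(i,i+1)$ and the dense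 cosets $j\sqrt2+\mathbb Q$ form a grid.

\begin{definition}\label{def:lm}
Let $X\subseteq M$. A function $f:X\to M$ is \emph{locally increasing} if every $a\in X$ has a neighborhood $W$ such that $f$ is strictly increasing on $X\cap W$. \emph{Locally decreasing}, \emph{locally constant} and \emph{locally injective} are defined in the same way. We say that $\mathcal M$ has the \emph{local monotonicity property} if for every definable function $f:X\to M$ with $X\subseteq M$ there is a partition of $X$ into finitely many definable sets $X_1,\dots,X_m$ such that each $f|_{X_i}$ is continuous and either locally increasing, locally decreasing or locally constant.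
\end{definition}

The problem, posed as Question~3.3 in \cite{MonDp}, is the following.

\begin{quote}
\emph{Does every dp-minimal expansion of an ordered abelian group have the local monotonicity property?}
\end{quote}

The pieces $X_i$ are arbitrary definable sets rather than intervals because congruence conditions are definable. In the ordered group $M=\mathbb Z[1/3]$ the subgroup $2M$ and its coset $1+2M$ are both dense; the function equal to $x$ on $2M$ and to $-x$ elsewhere is discontinuous at every nonzero point, but it is continuous and monotone on $2M$ and on its complement.

One would guess that the answer is yes. Since position uses up the only coordinate, a definable set should look, near most points and up to congruence conditions, like an interval or like the empty set. From this one expects continuity and local injectivity on finitely many pieces, and on the real line a continuous injective function on an interval is monotone. All of this reasoning turns out to be correct except the last step, which rests on the connectedness of $\mathbb R$.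

\begin{theorem}\label{thm:counter}
Let $K=\mathbb R((t))$ with its $t$-adic valuation $v$, and write $x>0$ if the leading coefficient of $x$ is positive. Let $s(n)=1$ if $n\equiv0,1\pmod 4$ and $s(n)=-1$ if $n\equiv2,3\pmod 4$. For $x\ne0$ put $x\succ0$ if $s(v(x))\cdot x>0$, and put $x\prec y$ if $y-x\succ0$. Let $f(x)=tx$. Then $\mathcal M=(K;\prec,+,f)$ is a dp-minimal expansion of a divisible ordered abelian group. With respect to $\prec$, the group automorphism $f$ is a homeomorphism, and it is not locally increasing, locally decreasing or locally constant on any somewhere dense set. If $K=X_1\cup\dots\cup X_m$ with arbitrary sets $X_i$, then for some $i$ the map $f|_{X_i}$ is neither locally increasing, nor locally decreasing, nor locally constant.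
\end{theorem}

So the answer to the question is negative, and no finite partition works, definable or not. To state what remains true, let $\mathcal M$ be any dp-minimal expansion of an ordered abelian group and let $\mathcal U$ be a monster model, with universe $U$. The next definition makes precise what it means for a set to be locally trivial up to congruence conditions.

\begin{definition}\label{def:tame}
Let $n\ge1$. A set $D\subseteq U$ is \emph{$n$-tame at $a\in U$} if there is $r>0$ such that $x\in D\iff y\in D$ for all $x,y\in(a-r,a+r)$ with $x-y\in nU$.
\end{definition}

Thus $D$ is $n$-tame at $a$ if near $a$ it is a union of cosets of $nU$, and it is $1$-tame at $a$ if $a$ is not a boundary point of $D$. If $n\mid n'$, then $n'U\subseteq nU$, so $n$-tame implies $n'$-tame.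

\begin{theorem}\label{thm:tame}
Let $\mathcal M$ be a dp-minimal expansion of an ordered abelian group.
\begin{enumerate}
\item[(a)] For every formula $\varphi(x,y)$ with $|x|=1$ there are $n,k\ge1$ such that each set $\varphi(U,b)$ is $n$-tame at all but at most $k$ points. Moreover, $[U:nU]<\infty$ for every $n\ge1$.
\item[(b)] If $f:X\to M$ is definable in $\mathcal M$, with $X\subseteq M$, then $X$ is a finite disjoint union of definable sets on each of which $f$ is continuous and either locally constant or locally injective.
\end{enumerate}
\end{theorem}

By Theorem~\ref{thm:counter}, ``locally injective'' cannot be improved to ``locally strictly monotone''. The gap between the two has a simple source. Whether $f$ increases to the right of a point $a$ is decided by the germ at $0^+$ of the set $R_a=\{\varepsilon: f(a+\varepsilon)>f(a)\}$. Part (a) controls $R_a$ at all but boundedly many points, but $0$ may be one of the exceptional points for every $a$, and this is what happens in Theorem~\ref{thm:counter}. The condition $(*)$ below excludes it.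

\begin{theorem}\label{thm:germ}
Let $\mathcal M$ be a dp-minimal expansion of an ordered abelian group. Suppose that
\begin{enumerate}
\item[$(*)$] for every formula $\varphi(x,y)$ with $|x|=1$ there is $n\ge1$ such that for every $b$ there is $\varepsilon>0$ with $\varphi(U,b)\cap nU\cap(0,\varepsilon)$ equal to $\emptyset$ or to $nU\cap(0,\varepsilon)$.
\end{enumerate}
Then $\mathcal M$ has the local monotonicity property. Condition $(*)$ holds whenever $\mathrm{Th}(\mathcal M)$ is weakly o-minimal (with $n=1$) and whenever $\mathrm{Th}(\mathcal M)$ has an Archimedean model. In particular, $\mathcal M$ has the local monotonicity property if it is Archimedean.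
\end{theorem}

Section~\ref{sec:tools} collects the model-theoretic tools. Theorem~\ref{thm:counter} is proved in Sections~\ref{sec:order} and~\ref{sec:dpmin}, Theorem~\ref{thm:tame} in Sections~\ref{sec:sets} and~\ref{sec:functions}, and Theorem~\ref{thm:germ} in Section~\ref{sec:germs}. Sections~\ref{sec:sets}--\ref{sec:germs} use the counterexample only as an illustration.

\section{Patterns, indiscernibles and convex sets}\label{sec:tools}

In this section structures may have several sorts, and $x$ is a single variable of a fixed sort.

An \emph{$m\times m$ pattern} for formulas $\varphi_0(x,y_0)$ and $\varphi_1(x,y_1)$ consists of tuples $(b_{0,i})_{i<m}$, $(b_{1,j})_{j<m}$ and points $a_{ij}$ such that $\varphi_0(a_{ij},b_{0,k})\iff k=i$ and $\varphi_1(a_{ij},b_{1,k})\iff k=j$. A parameter that is common to a whole row may be appended to each tuple of the row, so the formulas in a pattern may be allowed fixed parameters.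

\begin{lemma}\label{lem:finite}
A structure $\mathcal M$ is dp-minimal if and only if for all $\varphi_0,\varphi_1$ there is $m$ such that $\mathcal M$ contains no $m\times m$ pattern for $\varphi_0,\varphi_1$. The same holds with patterns taken in any structure elementarily equivalent to $\mathcal M$.
\end{lemma}

\begin{proof}
The existence of an $m\times m$ pattern for $\varphi_0,\varphi_1$ is expressed by a sentence, so it does not depend on the model. An infinite grid as in Definition~\ref{def:dp} restricts to an $m\times m$ pattern for every $m$. Conversely, if $m\times m$ patterns exist for every $m$, then the set of formulas describing an infinite grid is finitely satisfiable, hence realized in the monster model.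
\end{proof}

A sequence of tuples $(b_i)_{i\in\mathbb Z}$ is \emph{indiscernible over a set $C$} if, for every formula $\psi$ with parameters in $C$, the truth value of $\psi(b_{i_1},\dots,b_{i_p})$ is the same for all $i_1<\dots<i_p$. We use the following standard consequence of Ramsey's theorem and compactness.

\medskip\noindent\textbf{Extraction.} \emph{Let $(c_i)$ be an infinite sequence of tuples of the same length, indexed by $\omega$ or $\mathbb Z$, in a monster model, and let $C$ be countable. There is a sequence $(b_i)_{i\in\mathbb Z}$ indiscernible over $C$ such that every formula $\psi(y_1,\dots,y_p)$ over $C$ that holds of all increasing $p$-tuples from $(c_i)$ holds of all increasing $p$-tuples from $(b_i)$.}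

\medskip
Two sequences $(b_i)_{i\in\mathbb Z}$ and $(b'_j)_{j\in\mathbb Z}$ are \emph{mutually indiscernible} if each is indiscernible over the entries of the other. Then the type of $(b_{i_1},\dots,b_{i_p},b'_{j_1},\dots,b'_{j_q})$, for $i_1<\dots<i_p$ and $j_1<\dots<j_q$, depends only on $p$ and $q$: change first the $i$'s and then the $j$'s. Reversing one of the sequences preserves mutual indiscernibility.

\begin{lemma}\label{lem:mutual}
Suppose that $\varphi_0,\varphi_1$ have $m\times m$ patterns for every $m$. Then in a monster model there are mutually indiscernible sequences $(b_i)_{i\in\mathbb Z}$, $(b'_j)_{j\in\mathbb Z}$ and a point $a$ such that $\varphi_0(a,b_i)\iff i=0$ and $\varphi_1(a,b'_j)\iff j=0$.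
\end{lemma}

\begin{proof}
Start from an infinite grid with rows $(c_i)_{i<\omega}$ and $(c'_j)_{j<\omega}$. For $r\le p$ and $r'\le q$, the formula
\[
\exists x\,\Bigl(\varphi_0(x,y_r)\wedge\bigwedge_{l\ne r}\neg\varphi_0(x,y_l)\wedge\varphi_1(x,y'_{r'})\wedge\bigwedge_{l\ne r'}\neg\varphi_1(x,y'_l)\Bigr)
\]
in $y_1,\dots,y_p,y'_1,\dots,y'_q$ holds of all increasing tuples from the two rows. Extract $(b_i)$ from $(c_i)$ over the entries of $(c'_j)$, and then $(b'_j)$ from $(c'_j)$ over the entries of $(b_i)$. The displayed formulas survive both steps. The sequence $(b_i)$ remains indiscernible over $(b'_j)$: for increasing tuples $\bar b,\bar b^*$ of the same length from $(b_i)$, the formula $\psi(\bar b,\bar y')\leftrightarrow\psi(\bar b^*,\bar y')$ holds of all increasing tuples from $(c'_j)$, hence from $(b'_j)$. The displayed formulas say that the conditions on $a$ are finitely satisfiable, so $a$ exists by saturation.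
\end{proof}

The next lemma is the reason why a linear order yields only one coordinate. Let $K$ be a sort with a definable linear order $<$. Call a formula $\theta(x,y)$, with $x$ of sort $K$, \emph{convex} if $\theta(K,b)$ is a convex set for every $b$; the sets $\emptyset$ and $K$ are convex.

\begin{lemma}\label{lem:convex}
Let $\theta(x,y)$ and $\theta'(x,y')$ be convex formulas, and let $(e_i)_{i\in\mathbb Z}$, $(e'_j)_{j\in\mathbb Z}$ be tuples such that the type of $(e_i,e'_j)$ does not depend on $(i,j)$. Then for every $a\in K$, either the truth value of $\theta(a,e_i)$ is constant in $i$ or the truth value of $\theta'(a,e'_j)$ is constant in $j$.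
\end{lemma}

\begin{proof}
A convex set $D$ is the difference $L^+\setminus L^-$ of the initial segments $L^+=\{z:\exists d\in D\ z\le d\}$ and $L^-=\{z:\forall d\in D\ z<d\}$: a point of $L^+\setminus L^-$ lies between two points of $D$. Suppose that neither truth value is constant. Applying the decomposition to $\theta(K,e_i)$, we find that $a\in L_i^+$ or $a\in L_i^-$ is not constant in $i$, and likewise for $\theta'$. So there are initial segments $L_i$ and $L'_j$, defined uniformly from $e_i$ and $e'_j$, and indices with $a\in L_{i_1}\setminus L_{i_0}$ and $a\in L'_{j_1}\setminus L'_{j_0}$. The truth of $L_i\subseteq L'_j$ does not depend on $(i,j)$. If it always holds, then $a\in L_{i_1}\subseteq L'_{j_0}$. If it never holds, then $L'_j\subseteq L_i$ for all $i,j$, since initial segments are linearly ordered by inclusion, and so $a\in L'_{j_1}\subseteq L_{i_0}$. Both conclusions are false.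
\end{proof}

This already settles the model case. If every formula $\varphi(x,y)$ is a Boolean combination of convex formulas, there is no grid: in the situation of Lemma~\ref{lem:mutual} some convex constituent of $\varphi_0$ is not constant along $(b_i)$ at the point $a$, and some convex constituent of $\varphi_1$ is not constant along $(b'_j)$, against Lemma~\ref{lem:convex}. The proof in Section~\ref{sec:dpmin} is a reduction to this case.

Finally we recall the standard test for quantifier elimination.

\medskip\noindent\textbf{Back-and-forth test.} \emph{Let $T$ be a theory in a countable language with a constant in every sort. Suppose that whenever $\mathcal N_1,\mathcal N_2$ are $\omega_1$-saturated models of $T$, $\sigma:A\to A'$ is an isomorphism from a countable substructure of $\mathcal N_1$ onto one of $\mathcal N_2$, and $e\in\mathcal N_1$, the map $\sigma$ extends to an isomorphism of countable substructures with $e$ in its domain. Then $T$ has quantifier elimination.}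

\section{The twisted order on Laurent series}\label{sec:order}

An element of $K=\mathbb R((t))$ is a formal series $x=\sum_n x_nt^n$ with real coefficients that vanish for all sufficiently negative $n$. For $x\neq0$, $v(x)$ is the least $n$ with $x_n\ne0$, the leading coefficient is $x_{v(x)}$, and $\operatorname{sgn}(x)$ is its sign; $v(0)=\infty$. With the order $<$ given by $\operatorname{sgn}$, $K$ is an ordered field. If $v(x)<v(y)$, then $x+y$ has the same valuation and leading coefficient as $x$. Put $B_l=\{x:v(x)\ge l\}$ for $l\in\mathbb Z$, and for $x\ne0$ let $\operatorname{sgn}_\prec(x)=s(v(x))\operatorname{sgn}(x)$, so that $x\succ0$ means $\operatorname{sgn}_\prec(x)=1$.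

We look for an additive map that preserves the sign of some small elements and reverses the sign of others. Multiplication by $t$ preserves $\operatorname{sgn}$ and shifts the valuation by one, so it multiplies $\operatorname{sgn}_\prec(x)$ by $s(n)s(n+1)$, where $n=v(x)$. For the constant twist $1$ it would be increasing, and for the twist $(-1)^n$ it would be decreasing. For our $s$ the factor alternates:
\[
\begin{array}{c|cccc}
n \bmod 4 & 0&1&2&3\\\hline
s(n) & +&+&-&-\\
s(n+1)&+&-&-&+\\
s(n)s(n+1)&+&-&+&-
\end{array}
\]
Hence
\begin{equation}\label{eq:sign}
\operatorname{sgn}_\prec(tx)=(-1)^{v(x)}\operatorname{sgn}_\prec(x)\qquad(x\ne0).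
\end{equation}
For instance $1\succ0$ and $f(1)=t\succ0$, whereas $t\succ0$ and $f(t)=t^2\prec0$. The same happens for $t^4,t^5,t^6$, and so on, arbitrarily close to $0$; by additivity it happens near every point.

\begin{lemma}\label{lem:order}
The structure $(K;\prec,+)$ is a divisible ordered abelian group, and $\prec$ is dense without endpoints. The sets $a+B_l$, $l\in\mathbb Z$, are open and form a neighborhood basis at $a$ in the $\prec$-topology. The map $f$ is a group automorphism and a homeomorphism.
\end{lemma}

\begin{proof}
The map $\Phi\bigl(\sum x_nt^n\bigr)=\sum s(n)x_nt^n$ is an additive bijection of $K$ that preserves $v$, and $x\succ0\iff\Phi(x)>0$. So $\Phi$ is an isomorphism from $(K;\prec,+)$ onto $(K;<,+)$, a nonzero divisible ordered abelian group; its order is dense without endpoints.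

Let $u\succ0$ and $v(u)=l$. If $v(x)>l$, then $u+x$ and $u-x$ have the leading term of $u$, so $-u\prec x\prec u$. If $0\prec x\prec u$, then $v(x)\ge l$, for otherwise $u-x$ has the leading term of $-x$ and $u-x\prec0$; by symmetry the same holds for $-u\prec x\prec0$. Thus the $\prec$-interval from $-u$ to $u$ lies between $B_{l+1}$ and $B_l$. Since $u=s(l)t^l$ realizes every $l$, the sets $B_l$ form a neighborhood basis at $0$, and their translates one at $a$. Each $a+B_l$ equals $a'+B_l$ for any of its points $a'$, so it is open. Finally, $f$ is an additive bijection with $f(a+B_l)=f(a)+B_{l+1}$.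
\end{proof}

\begin{proposition}\label{prop:fail}
If $X\subseteq K$ is somewhere dense, then $f|_X$ is not locally increasing, locally decreasing or locally constant. If $K=X_1\cup\dots\cup X_m$, some $X_i$ is somewhere dense.
\end{proposition}

\begin{proof}
Let $X$ be dense in the nonempty open set $O$, let $a\in X\cap O$, and let $W$ be any neighborhood of $a$. Choose $l$ with $a+B_l\subseteq O\cap W$. For each $n\ge l$ the open set $a+t^n+B_{n+1}$ is contained in $a+B_l$, so it contains a point $y\in X\cap W$, and $v(y-a)=n$. By \eqref{eq:sign}, the $\prec$-sign of $f(y)-f(a)=t(y-a)$ is $(-1)^n$ times that of $y-a$. For even $n$ this shows that $f$ is neither strictly decreasing nor constant on $X\cap W$, and for odd $n$ that it is not strictly increasing.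

If all $X_i$ were nowhere dense, we could choose nonempty open sets $O_1\supseteq\dots\supseteq O_m$ with $O_i\cap X_i=\emptyset$, and a point of $O_m$ would lie in no $X_i$.
\end{proof}

The following definable set shows how the example sits between Theorems~\ref{thm:tame} and~\ref{thm:germ}.

\begin{example}\label{ex:E}
Let $E=\{\varepsilon:\varepsilon\succ0,\ f(\varepsilon)\succ0\}$. By \eqref{eq:sign}, $E$ consists of the $\varepsilon\succ0$ of even valuation. If $a\ne0$, all points of $a+B_{v(a)+1}$ have the leading term of $a$, so $a$ is not a boundary point of $E$. On the other hand, for $u\succ0$ and $l>v(u)$ we have $0\prec s(l)t^l\prec u$, and $s(l)t^l\in E$ exactly when $l$ is even. Since $nK=K$ for all $n\ge1$, condition $(*)$ fails for $E$; note that for given $\varphi$ and $n$ the condition is a sentence, so it can be tested in $\mathcal M$.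
\end{example}

\begin{remark}\label{rem:involution}
Since $\Phi f\Phi^{-1}(t^n)=s(n)s(n+1)t^{n+1}=(-1)^nt^{n+1}$, the structure $\mathcal M$ is isomorphic to $(K;<,+,g)$ with the usual order and $g(x)(t)=t\,x(-t)$. The factor $t$ is essential. The involution $\iota(x)(t)=x(-t)$ also multiplies signs by $(-1)^{v(x)}$, but its fixed set $\mathbb R((t^2))$ is infinite and nowhere dense: inside $a+B_l$, take an odd $n\ge l$ and a point $a'$ with $a'_n\ne0$; then $a'+B_{n+1}$ contains no fixed point. By Lemma~\ref{lem:nwd} below, $(K;<,+,\iota)$ is not dp-minimal. In $\mathcal M$ no such kernel arises, because a nonzero polynomial in $f$ with integer coefficients is multiplication by a nonzero element of the field $K$.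
\end{remark}

\section{dp-minimality of the counterexample}\label{sec:dpmin}

To exclude grids we must understand all definable subsets of $K$, and for this we want quantifier elimination. Example~\ref{ex:E} shows that $\mathcal M$ sees the parity of the valuation, so it is natural to add the valuation to the language. The terms of $\mathcal M$ in one variable have the form $p(t)x+c$ with $p\in\mathbb Z[t]$, and solving linear equations requires division by such $p$; so we add scalar multiplication by the field $F=\mathbb Q(t)\subseteq K$. The original order $<$ is compatible with these scalars, and $\prec$ is recovered from $<$ and the valuation modulo $4$. On the values we need only the order, the shift by one and the residues modulo $4$.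

\subsection{An ordered valued vector space}

Give $F$ the order induced from $K$ and the valuation $v_F=v|_{F^\times}:F^\times\to\mathbb Z$. Let $\mathcal N$ be the two-sorted structure with
\begin{itemize}
\item the sort $K$, with $0,+,-$, the original order $<$, and scalar multiplication by each $\lambda\in F$;
\item the sort $\Gamma_\infty=\mathbb Z\cup\{\infty\}$, with $<$, $\infty$, the successor function $S$ and its inverse $S^{-1}$ (both fixing $\infty$), and predicates $D_i=\{n\in\mathbb Z:n\equiv i \bmod 4\}$ for $i\in\mathbb Z/4$;
\item the map $v:K\to\Gamma_\infty$.
\end{itemize}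
Both $f$ and $\prec$ are definable in $\mathcal N$: $x\succ0$ holds if and only if either $x>0$ and $v(x)\in D_0\cup D_1$, or $x<0$ and $v(x)\in D_2\cup D_3$. Let $T$ consist of the following axioms, all true in $\mathcal N$.
\begin{enumerate}
\item[(T1)] $K$ is an ordered abelian group and an $F$-vector space, and $\lambda x>0$ for $\lambda>0$, $x>0$.
\item[(T2)] $\Gamma=\Gamma_\infty\setminus\{\infty\}$ is a nonempty discrete linear order without endpoints, with successor $S$ and predecessor $S^{-1}$; $\infty$ is the greatest element and is fixed by $S^{\pm1}$; the $D_i$ partition $\Gamma$, and $S$ maps $D_i$ onto $D_{i+1}$.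
\item[(T3)] $v$ is surjective; $v(x)=\infty\iff x=0$; $v(x+y)\ge\min(v(x),v(y))$; $|x|\le|y|$ implies $v(x)\ge v(y)$; and $v(\lambda x)=S^{v_F(\lambda)}v(x)$ for $\lambda\in F^\times$.
\end{enumerate}
In a model of $T$, $S$ is an order automorphism of $\Gamma_\infty$, and $v(-x)=v(x)=v(\tfrac12x)$. A \emph{ball} is a set $\{x:v(x-c)\ge\gamma\}$ or $\{x:v(x-c)>\gamma\}$ with $c\in K$, $\gamma\in\Gamma_\infty$. We use three consequences of the axioms.
\begin{enumerate}
\item[(V1)] If $v(x)\ne v(y)$, then $v(x+y)=\min(v(x),v(y))$. Indeed, if $v(x)<v(y)$, then $v(x)\ge\min(v(x+y),v(y))$ forces $v(x+y)\le v(x)$.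
\item[(V2)] If $x,y\ge0$, then $v(x+y)=\min(v(x),v(y))$, because $x+y\ge\max(x,y)$.
\item[(V3)] Balls are $<$-convex, because $x_1<x<x_2$ gives $|x-c|\le\max(|x_1-c|,|x_2-c|)$.
\end{enumerate}

\begin{lemma}\label{lem:qe}
The theory $T$ has quantifier elimination.
\end{lemma}

\begin{proof}
We apply the back-and-forth test to $\sigma:A\to A'$ and $e\in\mathcal N_1$. Write $A=(A_K,A_\Gamma)$; here $A_K$ is an $F$-subspace, and $A_\Gamma$ contains $\infty$ and $v(A_K)$ and is closed under $S^{\pm1}$.

\emph{Step 1: $e=\gamma\in\Gamma\setminus A_\Gamma$, say $\gamma\in D_i$.} We look for $\gamma'\in D_i$ in $\mathcal N_2$ with $\gamma'>\sigma(\alpha)$ for all $\alpha<\gamma$ in $A_\Gamma$ and $\gamma'<\sigma(\alpha)$ for all $\alpha>\gamma$ in $A_\Gamma$. Given such $\gamma'$, the map $S^k\gamma\mapsto S^k\gamma'$ extends $\sigma$ to an isomorphism, since $S^k\gamma<\alpha\iff\gamma<S^{-k}\alpha$, $S^k\gamma<S^l\gamma\iff k<l$, and $S^k\gamma\in D_{i+k}$. By saturation it suffices to satisfy finitely many of the inequalities, that is, one upper bound $\alpha_2>\gamma$, possibly $\infty$, and at most one lower bound $\alpha_1<\gamma$. If $\alpha_1$ is present, then no $S^k\alpha_1$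 equals $\gamma$, so by induction $S^k\alpha_1<\gamma$ for all $k\geq 0$. Hence $S^4\alpha_1<\alpha_2$ and $S^4\sigma(\alpha_1)<\sigma(\alpha_2)$, and one of $S\sigma(\alpha_1),\dots,S^4\sigma(\alpha_1)$ lies in $D_i$. If $\alpha_1$ is absent and $\alpha_2\ne\infty$, one of $S^{-1}\sigma(\alpha_2),\dots,S^{-4}\sigma(\alpha_2)$ lies in $D_i$. If $\alpha_1$ is absent and $\alpha_2=\infty$, any element of $D_i$ will do.

\emph{Step 2: $e=x\in K\setminus A_K$.} Applying Step 1 countably often, which does not change $A_K$, we may assume that $v(x-a)\in A_\Gamma$ for all $a\in A_K$. We look for $x'$ in $\mathcal N_2$ with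
\begin{equation}\label{eq:cut}
x'>\sigma(a)\iff x>a,\qquad v(x'-\sigma(a))=\sigma(v(x-a))\qquad(a\in A_K).
\end{equation}
Such an $x'$ is not in $A'_K$, since the values $v(x-a)$ are not $\infty$. So $\lambda x+a\mapsto\lambda x'+\sigma(a)$ is a linear bijection extending $\sigma$. It preserves the order, because for $\lambda\ne0$ the sign of $\lambda x+a$ is determined by the sign of $\lambda$ and the comparison of $x$ with $-\lambda^{-1}a$. It commutes with $v$, and $(A_K+Fx,A_\Gamma)$ is a substructure, because $v(\lambda x+a)=S^{v_F(\lambda)}v(x+\lambda^{-1}a)$. By saturation it suffices to satisfy \eqref{eq:cut} for finitely many $a_1<\dots<a_m$, $m\ge1$. Since $v$ is surjective and $v(-b)=v(b)$, every element of $\Gamma$ is the valuation of a positive element.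

Suppose $x>a_m$. Pick $b'>0$ with $v(b')=\sigma(v(x-a_m))$ and let $x'=\sigma(a_m)+b'$. By (V2), $v(x-a_j)=\min(v(x-a_m),v(a_m-a_j))$, and the same formula holds for $x'$ and the $\sigma(a_j)$. If $x<a_1$, take $b'>0$ with $v(b')=\sigma(v(a_1-x))$ and $x'=\sigma(a_1)-b'$, and argue in the same way.

Suppose $a_i<x<a_{i+1}$. Let $u=x-a_i$, $w=a_{i+1}-x$ and $d=u+w=a_{i+1}-a_i\in A_K$; by (V2), $v(d)=\min(v(u),v(w))$.
\begin{itemize}
\item If $v(u)>v(w)=v(d)$, pick $b'>0$ with $v(b')=\sigma(v(u))>v(\sigma(d))$ and let $x'=\sigma(a_i)+b'$. Then $b'<\sigma(d)$, since $\sigma(d)\le b'$ would give $v(\sigma(d))\ge v(b')$; and $v(\sigma(d)-b')=v(\sigma(d))=\sigma(v(w))$ by (V1).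
\item If $v(w)>v(u)=v(d)$, pick $b'>0$ with $v(b')=\sigma(v(w))$ and let $x'=\sigma(a_{i+1})-b'$; the verification is the previous one with $u$ and $w$ exchanged.
\item If $v(u)=v(w)=v(d)$, let $x'=\sigma(a_i)+\tfrac12\sigma(d)$.
\end{itemize}
In each case $x'-\sigma(a_i)$ and $\sigma(a_{i+1})-x'$ are positive with valuations $\sigma(v(u))$ and $\sigma(v(w))$. For $j<i$, (V2) gives $v(x-a_j)=\min(v(u),v(a_i-a_j))$, for $j>i+1$ it gives $v(x-a_j)=\min(v(w),v(a_j-a_{i+1}))$, and the corresponding formulas hold for $x'$.
\end{proof}

From now on, \emph{convex formula} refers to the order $<$ on the sort $K$, in all models of $T$.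

\begin{lemma}\label{lem:normal}
Modulo $T$, every formula $\varphi(x,y)$ with $x$ a single variable of sort $K$ is a Boolean combination of convex formulas and of formulas $D_i(v(x-\tau(y)))$ with $\tau$ a term of sort $K$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:qe} we may assume that $\varphi$ is atomic. If $x$ does not occur, $\varphi$ defines $\emptyset$ or $K$ and is convex. Modulo $T$, terms of sort $K$ have the form $\lambda x+\tau(y)$, so an atomic formula of sort $K$ says $\lambda x+\tau<0$ or $\lambda x+\tau=0$, which is convex. A term of sort $\Gamma_\infty$ is equivalent either to an $x$-free term or to $S^kv(\lambda x+\tau)$ with $\lambda\ne0$, and the latter equals $S^{k'}v(x-c)$ with $k'=k+v_F(\lambda)$ and $c=-\lambda^{-1}\tau$. Now $D_i(S^kv(x-c))$ is equivalent to $D_{i-k}(v(x-c))$. An equality in $\Gamma_\infty$ is the negation of two strict inequalities, so only these remain. Comparing $S^kv(x-c)$ with an $x$-free term $\gamma$ amounts to comparing $v(x-c)$ with $S^{-k}\gamma$, which defines a ball or the complement of a ball. The last case, after applying a power of $S$, is $S^kv(x-c)<v(x-d)$ with a fixed integer $k$ and terms $c,d$ in $y$. Let $\delta=v(c-d)$.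 By (V1), if $c\neq d$ then $v(x-d)=v(x-c)$ when $v(x-c)<\delta$, and $v(x-d)=\delta$ when $v(x-c)>\delta$. So the formula is equivalent to the disjunction of
\begin{itemize}
\item $c=d$ and $x\ne c$ (present only if $k<0$);
\item $c\ne d$ and $v(x-c)<\delta$ (present only if $k<0$);
\item $c\ne d$ and $\delta<v(x-c)<S^{-k}\delta$;
\item $c\ne d$, $v(x-c)=\delta$ and $v(x-d)>S^k\delta$.
\end{itemize}
Each is a Boolean combination of balls, of $x=c$ and of $x$-free formulas, and these are convex by (V3).
\end{proof}

\subsection{From congruences to balls}

The sets $\{x:v(x-c)\in D_r\}$ are infinite unions of annuli around $c$ and are not finite unions of convex sets, so Lemma~\ref{lem:convex} does not apply to them directly. The point is that along an indiscernible sequence of centers a change in the residue of $v(a-c_i)$ is always witnessed by a ball. Two sequences in $K$ show the two ways in which this happens.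

Take $c_i=i\in\mathbb Z$, so that all differences have valuation $0$. If $v(a)<0$, then $v(a-i)=v(a)$ for all $i$. If $v(a)\ge0$, then $v(a-i)=0$ unless $i$ is the constant coefficient of $a$. So $v(a-c_i)$ varies only if $a$ lies in one of the disjoint balls $i+B_1$.

Take $c_i=t^{4i}$, so that $v(c_i-c_j)=4i$ for $i<j$. Then $v(a-c_i)=4i$ when $4i<v(a)$, and $v(a-c_i)=v(a)$ when $4i>v(a)$. The residue modulo $4$ is $0$ up to a threshold and constant after it, and for $a\neq0$ the threshold is located by the nested balls $B_{4i+1}$.

In both cases the relevant balls are $\{x:v(x-c_{i+1})>v(c_i-c_{i+1})\}$.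

\begin{lemma}\label{lem:toball}
Let $\mathcal N^*$ be a model of $T$, let $(b_i)_{i\in\mathbb Z}$ be an indiscernible sequence and $a$ a point of sort $K$ in $\mathcal N^*$, and suppose that for some formula $\varphi$ the truth value of $\varphi(a,b_i)$ is not constant in $i$. Then, after possibly reversing the sequence, there is a convex formula $\theta$ such that $\theta(a,e_i)$ is not constant in $i$, where $e_i=(b_i,b_{i+1})$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:normal}, some constituent $\theta_0$ of $\varphi$ has $\theta_0(a,b_i)$ not constant. If $\theta_0$ is convex, we are done. Otherwise $\theta_0$ is $D_r(v(x-\tau(y)))$. Put $c_i=\tau(b_i)$; then $D_r(v(a-c_i))$, and hence $v(a-c_i)$, is not constant in $i$. If two of the $c_i$ were equal, all would be equal by indiscernibility; so they are pairwise distinct. By indiscernibility, one of the relations $=,<,>$ holds between $v(c_i-c_j)$ and $v(c_j-c_k)$ for all $i<j<k$, and reversing the sequence exchanges $<$ and $>$. So we may assume that the relation is $=$ or $<$. Let $\theta(x,e_i)$ be the formula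
\[
v(x-c_{i+1})>v(c_i-c_{i+1}),
\]
which is convex by (V3).

\emph{The relation is $=$.} Given $i<j$ and $i'<j'$, take $l>k>\max(j,j')$. Then
\[
v(c_i-c_j)=v(c_j-c_k)=v(c_k-c_l)=v(c_{j'}-c_k)=v(c_{i'}-c_{j'}),
\]
so all $v(c_i-c_j)$ with $i\ne j$ equal one value $\gamma$. Choose $i,j$ with $v(a-c_i)\ne v(a-c_j)$. By (V1) the smaller of the two values is $v(c_i-c_j)=\gamma$, so $v(a-c_{i_0})>\gamma$ for some $i_0$, and by (V1) again $v(a-c_i)=\gamma$ for all $i\ne i_0$. Thus $\theta(a,e_i)$ holds exactly for $i=i_0-1$.

\emph{The relation is $<$.} Let $\gamma_i=v(c_i-c_{i+1})$; then $\gamma_i<\gamma_{i+1}$ for all $i$. If $\theta(a,e_i)$ held for all $i$, then (V1) would give $v(a-c_i)=\gamma_i$ for all $i$, and $D_r(\gamma_i)$, a statement about $(b_i,b_{i+1})$, is constant in $i$ by indiscernibility. If $\theta(a,e_i)$ failed for all $i$, then $v(a-c_{i+1})\le\gamma_i<\gamma_{i+1}=v(c_{i+1}-c_{i+2})$, so $v(a-c_{i+2})=v(a-c_{i+1})$ for all $i$ by (V1), and $v(a-c_i)$ would be constant on $\mathbb Z$. Both are excluded, so $\theta(a,e_i)$ is not constant.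
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
After Lemma~\ref{lem:order} and Proposition~\ref{prop:fail}, it remains to prove that $\mathcal M$ is dp-minimal. If not, Lemma~\ref{lem:finite} gives formulas with $m\times m$ patterns in $\mathcal M$ for all $m$. Replacing $\prec$ and $f$ by their definitions, we obtain formulas $\varphi_0,\varphi_1$ of $\mathcal N$, with $x$ of sort $K$, that have $m\times m$ patterns in $\mathcal N$ for all $m$. Take $(b_i)$, $(b'_j)$ and $a$ in a monster model of $\mathcal N$ as in Lemma~\ref{lem:mutual}. By Lemma~\ref{lem:toball}, after possibly reversing the sequences, there are convex formulas $\theta,\theta'$ such that neither $\theta(a,e_i)$ nor $\theta'(a,e'_j)$ is constant, where $e_i=(b_i,b_{i+1})$ and $e'_j=(b'_j,b'_{j+1})$. By mutual indiscernibility the type of $(e_i,e'_j)$ does not depend on $(i,j)$. This contradicts Lemma~\ref{lem:convex}.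
\end{proof}

\section{Definable sets are tame at almost every point}\label{sec:sets}

From now on $\mathcal M$ is a dp-minimal expansion of an ordered abelian group, $\mathcal U$ is a monster model with universe $U$, and \emph{definable} means definable in $\mathcal U$. A \emph{definable family} is a family of sets $\varphi(U,b)$ for one formula $\varphi(x,y)$ with $|x|=1$, where $b$ ranges over some set of tuples. The group need not be divisible, but density allows approximate halving: for $e>0$ pick $0<d<e$; then $r=\min(d,e-d)$ satisfies $r>0$ and $2r\le e$. We use this without comment. A set is somewhere dense if and only if it is dense in some interval, and finite sets are nowhere dense because they are closed and intervals are infinite.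

The proof of Theorem~\ref{thm:tame}(a) studies the small translations that preserve a definable set $D$ on an interval. They form a ``local subgroup'', and we must show that it contains all small elements of $nU$. This takes two steps: the local subgroup is somewhere dense, because $D$ has only finitely many germs up to translation (Lemma~\ref{lem:germs}); and a somewhere dense local subgroup has bounded index (Lemma~\ref{lem:local}). Each use of dp-minimality below plays a row of disjoint convex regions against a second row.

\subsection{Nowhere dense sets}

In the first use, the second coordinate is a distance: the scale at which some property begins to hold around $x$. We state it for an arbitrary model, since it is needed again in Section~\ref{sec:germs}.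

\begin{lemma}\label{lem:critical}
Let $\mathcal M_0\equiv\mathcal M$, and let $\chi(x,\varepsilon)$ be a formula with parameters in $M_0$ such that $\chi(x,\varepsilon)$ and $0<\varepsilon'\le\varepsilon$ imply $\chi(x,\varepsilon')$. Call an interval $V$ of $M_0$ \emph{critical} if for every $\varepsilon>0$ in $M_0$ there are $x\in V$ and $\varepsilon'>0$ in $M_0$ with $\neg\chi(x,\varepsilon)$ and $\chi(x,\varepsilon')$. Then there is $m$ such that no $m$ critical intervals are pairwise disjoint.
\end{lemma}

\begin{proof}
Let $V_0,\dots,V_{m-1}$ be pairwise disjoint critical intervals. Choose any $\varepsilon_0>0$. Given $\varepsilon_j$, choose for each $i<m$ a point $x_{ij}\in V_i$ and $\varepsilon'_{ij}>0$ with $\neg\chi(x_{ij},\varepsilon_j)$ and $\chi(x_{ij},\varepsilon'_{ij})$, and let $\varepsilon_{j+1}=\min_i\varepsilon'_{ij}$. By monotonicity $\varepsilon'_{ij}<\varepsilon_j$, so the $\varepsilon_j$ decrease, and $\chi(x_{ij},\varepsilon_k)$ holds if and only if $k\ge j+1$. Hence $\neg\chi(x,\varepsilon_k)\wedge\chi(x,\varepsilon_{k+1})$ holds at $x_{ij}$ if and only if $k=j$, while $x\in V_k$ holds at $x_{ij}$ if and only if $k=i$. This is an $m\times m$ pattern for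 two formulas that do not depend on $m$, and Lemma~\ref{lem:finite} bounds $m$.
\end{proof}

\begin{lemma}\label{lem:nwd}
An infinite definable set $X\subseteq U$ is dense in some interval.
\end{lemma}

\begin{proof}
Suppose that $X$ is infinite and nowhere dense, and let $\chi(x,\varepsilon)$ say $(x-\varepsilon,x+\varepsilon)\cap X=\emptyset$. An interval $V$ containing a point $a\in X$ is critical: given $\varepsilon$, the open set $V\cap(a-\varepsilon,a+\varepsilon)$ contains a point $x$ outside the closure of $X$; then $\chi(x,\varepsilon')$ holds for some $\varepsilon'>0$, and $\chi(x,\varepsilon)$ fails because of $a$. Disjoint intervals around $m$ points of $X$ exist for every $m$, against Lemma~\ref{lem:critical}.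
\end{proof}

We say that a definable family $(D_e)_{e>0}$ \emph{grows to $D$} if $D_e\subseteq D_{e'}$ for $0<e'<e$ and $D=\bigcup_{e>0}D_e$.

\begin{corollary}\label{cor:bounded}
\begin{enumerate}
\item[(i)] In a definable family, the finite members have bounded size.
\item[(ii)] If a definable family $(D_e)_{e>0}$ grows to an infinite set, then some $D_e$ is infinite.
\end{enumerate}
\end{corollary}

\begin{proof}
(i) The condition ``$\varphi(U,y)$ is nowhere dense'' is a formula in $y$. If the finite sets $\varphi(U,b)$ had unbounded size, this formula together with the conditions $|\varphi(U,y)|\ge k$, $k<\omega$, would be finitely satisfiable, and a realization would contradict Lemma~\ref{lem:nwd}. (ii) If all $D_e$ are finite, then $|D_e|\le k$ for some $k$ by (i). Any $k+1$ points of the union lie in a single $D_e$, so the union has at most $k$ points.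
\end{proof}

Part (ii) replaces the Baire category argument that one would use on the real line: it turns a property that holds at each point at some scale into one that holds at infinitely many points, hence on a somewhere dense set, at a common scale.

\subsection{Germs, cosets and local subgroups}

\begin{lemma}\label{lem:germs}
For a definable family $(D_b)$, put $b\sim b'$ if $D_b$ and $D_{b'}$ agree on $(-e,e)$ for some $e>0$. Then $\sim$ has finitely many classes.
\end{lemma}

\begin{proof}
It suffices to treat agreement on $(-e,e)\setminus\{0\}$, since a class for this relation splits into at most two classes of $\sim$. Suppose that $(b_i)_{i<\omega}$ are pairwise inequivalent in this sense. The first row of the grid will be a sequence of annuli around $0$, in each of which all pairs $D_{b_i},D_{b_k}$ differ.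

There are $c_0>c_1>\dots>0$ such that $D_{b_i}\triangle D_{b_k}$ meets $I_j=\{x:c_{j+1}\le|x|<c_j\}$ for all $i<k$ and all $j$. By saturation it is enough to do this for finitely many pairs: given $c_j$, choose for each pair a point $x\ne0$ of the symmetric difference with $|x|<c_j$, and let $c_{j+1}$ be the least of the $|x|$. By Extraction we may replace $(b_i)$ by a sequence $(b_i)_{i\in\mathbb Z}$ that is indiscernible over $C=\{c_j:j<\omega\}$ and has the same property; the new $b_i$ need not belong to the original index set, and $D_b$ denotes $\varphi(U,b)$ for every $b$. For the second row let $e_i=(b_{2i},b_{2i+1})$, an indiscernible sequence over $C$, and let $\psi(x,e_i)$ say $x\in D_{b_{2i}}\triangle D_{b_{2i+1}}$. We need points of $I_j$ that satisfy $\psi(x,e_l)$ for exactly one $l$.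

Fix $j$ and $x\in I_j$ with $\psi(x,e_0)$, and let $Z=\{i\in\mathbb Z:\psi(x,e_i)\}$. We claim that $Z$ is finite. Otherwise let $q\geq 1$ and $w\in\{0,1\}^q$, and take $i_1<\dots<i_q$ in $Z$. The point $x$ lies in exactly one of $D_{b_{2i_l}},D_{b_{2i_l+1}}$, so we can choose $k_l\in\{2i_l,2i_l+1\}$ with $x\in D_{b_{k_l}}\iff w_l=1$. As $k_1<\dots<k_q$, indiscernibility gives a point $x_w$ with $x_w\in D_{b_l}\iff w_l=1$ for $1\le l\le q$. With $q=2m$, the rows $b_1,\dots,b_m$ and $b_{m+1},\dots,b_{2m}$, with the formula $x\in D_y$ in both, form an $m\times m$ pattern, for every $m$. This contradicts Lemma~\ref{lem:finite}.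

So there is a strictly increasing sequence $(i_l)_{l\in\mathbb Z}$ with $i_0=0$ and $i_l\notin Z$ for $l\ne0$. Let $l_0<m$. Among the $m$ tuples $e_{i_l}$ with $-l_0\le l<m-l_0$, the point $x\in I_j$ satisfies $\psi$ only with the one in position $l_0$ (counting from $0$). By indiscernibility over $C$ there is $x'\in I_j$ with $\psi(x',e_l)\iff l=l_0$ for $0\le l<m$. Since $j$ was arbitrary and the $I_j$ are disjoint, we obtain $m\times m$ patterns for all $m$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:index}
$[U:nU]<\infty$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Let $x_0,\dots,x_{m-1}$ lie in distinct cosets of $nU$, and choose $h$ with $|x_i|<h$ for all $i$. The intervals $(2njh-h,2njh+h)$, $j<m$, are pairwise disjoint, and the $j$-th one contains $x_i+2njh\in x_i+nU$ for every $i$. So the cosets and the intervals form an $m\times m$ pattern, and $m$ is bounded.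
\end{proof}

A set $G\subseteq(-\rho,\rho)$ is a \emph{local subgroup of radius $\rho$} if $0\in G=-G$ and if $g,g'\in G$ and $|g+g'|<\rho$ imply $g+g'\in G$.

\begin{lemma}\label{lem:local}
For every definable family there is $n\ge1$ such that for every member $G$ that is a somewhere dense local subgroup, there is $\rho_1>0$ with $nU\cap(-\rho_1,\rho_1)\subseteq G$.
\end{lemma}

\begin{proof}
Let $G$ have radius $\rho$ and be dense in $(p,q)$, where we may assume $q-p\le\rho$. Fix $g\in G\cap(p,q)$. For $g'\in G\cap(p,q)$ we have $|g'-g|<\rho$, so $g'-g\in G$. Thus $G$ is dense in $(p-g,q-g)$, which contains some $(-\rho',\rho')$. Choose $\rho_1>0$ with $2\rho_1\le\min(\rho,\rho')$ and let $J=(-\rho_1,\rho_1)$.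

On $J$ the relation $x-y\in G$ is reflexive and symmetric, and it is transitive because $|x-z|<2\rho_1\le\rho$ for $x,z\in J$. Each class is dense in $J$: if $x\in J$ and $(u,w)\subseteq J$, then $(u-x,w-x)\subseteq(-\rho',\rho')$ contains some $g'\in G$, and $x+g'\in(u,w)$ is equivalent to $x$. If there are $m$ classes with representatives $x_i$, take $m$ disjoint subintervals $I_j$ of $J$; the conditions $x-x_i\in G$ and $x\in I_j$ form an $m\times m$ pattern. The two formulas are the same for all members of the family, so by Lemma~\ref{lem:finite} the number of classes is at most some $N\ge1$ that depends only on the family.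

Let $n=N!$ and let $n\varepsilon\in J$. The $N+1$ points $0,\varepsilon,\dots,N\varepsilon$ lie in $J$, so two of them are equivalent, and $m\varepsilon\in G$ for some $1\le m\le N$. Since $m\mid n$ and $|im\varepsilon|\le|n\varepsilon|<\rho$ for $i\le n/m$, induction on $i$ gives $im\varepsilon\in G$, and finally $n\varepsilon\in G$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:tame}(a)}

The last assertion is Lemma~\ref{lem:index}. Fix $\varphi(x,y)$. For $D=\varphi(U,b)$, an interval $J=(p,q)$ and $\rho>0$ with $2\rho\le q-p$, let
\[
G_{b,p,q,\rho}=\bigl\{\beta:\ |\beta|<\rho,\ \ \forall z\in J\,\bigl(z+\beta\in J\to(z\in D\leftrightarrow z+\beta\in D)\bigr)\bigr\}.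
\]

\emph{$G=G_{b,p,q,\rho}$ is a local subgroup of radius $\rho$.} We have $0\in G$, and if $\beta\in G$ and $z,z-\beta\in J$, the condition for $\beta$ applied to $z-\beta$ gives the condition for $-\beta$ at $z$. Let $\beta,\beta'\in G$ with $|\beta+\beta'|<\rho$, and let $z,z+\beta+\beta'\in J$. It suffices to show that $z+\beta\in J$ or $z+\beta'\in J$, for then we pass from $z$ to $z+\beta+\beta'$ in two steps inside $J$. If $\beta,\beta'$ do not have opposite signs, $z+\beta$ lies between $z$ and $z+\beta+\beta'$. If $\beta>0>\beta'$ and $z+\beta\notin J$, then $z+\beta\ge q$, so $q>z+\beta'\ge q-\beta-|\beta'|>q-2\rho\ge p$; this is the purpose of the condition $2\rho\le q-p$. The case $\beta'>0>\beta$ follows by exchanging $\beta$ and $\beta'$.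

Let $n$ be given by Lemma~\ref{lem:local} for the definable family of all $G_{b,p,q,\rho}$; it depends only on $\varphi$. Fix $b$ and $D=\varphi(U,b)$.

\emph{Every interval $I$ contains an interval of points at which $D$ is $n$-tame.} By Lemma~\ref{lem:germs}, applied to the translates $D-a$, there is $a_0$ such that the set $C$ of $a\in I$ for which $D-a$ and $D-a_0$ agree near $0$ is infinite. The sets
\[
C_e=\{a\in I:\ D-a\text{ and }D-a_0\text{ agree on }(-e,e)\}
\]
grow to $C$, so some $C_e$ is infinite by Corollary~\ref{cor:bounded}(ii). By Lemma~\ref{lem:nwd} it is dense in an interval $J=(p,q)\subseteq I$, which we shrink so that $q-p\le e$. Choose $\rho>0$ with $2\rho\le q-p$ and let $G=G_{b,p,q,\rho}$. Fix $a_1\in C_e\cap J$. Let $a_2\in C_e\cap J$ and $\beta=a_2-a_1$ with $|\beta|<\rho$. For $z\in J$ we have $|z-a_1|<e$, and $D-a_1$, $D-a_2$ agree on $(-e,e)$; hence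
\[
z\in D\iff z-a_1\in D-a_1\iff z-a_1\in D-a_2\iff z+\beta\in D .
\]
So $\beta\in G$. Since $C_e$ is dense in $J$, these $\beta$ are dense in a neighborhood of $0$, and Lemma~\ref{lem:local} gives $\rho_1>0$ with $nU\cap(-\rho_1,\rho_1)\subseteq G$. For $a\in J$ choose $r>0$ with $(a-r,a+r)\subseteq J$ and $2r\le\rho_1$. If $x,x'\in(a-r,a+r)$ and $x-x'\in nU$, then $x-x'\in G$, so $x\in D\iff x'\in D$. Thus $D$ is $n$-tame at every $a\in J$.

The set of points at which $\varphi(U,b)$ is not $n$-tame is definable uniformly in $b$, and we have shown that it is nowhere dense. It is finite by Lemma~\ref{lem:nwd}, and its size is bounded by some $k$ independent of $b$ by Corollary~\ref{cor:bounded}(i). \qed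

\medskip
Without dp-minimality the theorem fails in both respects: in $(\mathbb R;<,+,\mathbb Q)$ the set $\mathbb Q$ is $n$-tame at no point, as $n\mathbb R=\mathbb R$, and in $(\mathbb R;<,+,\mathbb Z)$ the set $\mathbb Z$ has infinitely many exceptional points. The exceptional points cannot be avoided, since $(0,\infty)$ is $n$-tame at $0$ for no $n$.

\section{Continuity and local injectivity}\label{sec:functions}

Let $f:X\to M$ be definable in $\mathcal M$. We write $f$ and $X$ also for the function and the set defined in $\mathcal U$ by the same formulas. It suffices to find the partition in $\mathcal U$: if its pieces are $\psi_i(U,c)$, then ``there is $c$ such that the sets $\psi_i(x,c)$ partition $X$ and $f$ has the required property on each of them'' is a first-order statement over the parameters of $f$, and so it holds in $\mathcal M$. The same remark applies in Section~\ref{sec:germs}. Continuity and the four local properties pass to subsets and hold on singletons, so finitely many points may always be split off. By Lemma~\ref{lem:index}, a definable set may be split along the cosets of $nU$; inside one coset, $n$-tameness of $D$ at $a$ says that membership in $D$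 is constant near $a$.

A property such as ``no point within distance $e$ of $x$ has the same image as $x$'' may hold at every $x$ for some $e$ depending on $x$. Local injectivity requires one $e$ for all $x$ near a given point. The next lemma provides it.

\begin{lemma}\label{lem:uniform}
Let $(Y_e)_{e>0}$ be a definable family that grows to $Y$. Then $Y$ is the disjoint union of a finite set and finitely many definable sets $Y'$ such that for every $a\in Y'$ there are $e,r>0$ with $2r\le e$ and $Y'\cap(a-r,a+r)\subseteq Y_e$, provided that $Y$ is definable.
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:tame}(a) there is $n$ such that each $Y_e$ is $n$-tame at all but finitely many points. Let $Y^*$ be the intersection of $Y$ with a coset of $nU$, and let $Z$ be the definable set of $a\in Y^*$ for which there are no $e>0$ and neighborhood $W$ of $a$ with $Y^*\cap W\subseteq Y_e$. If $a\in Z\cap Y_e$, then $Y_e$ is not $n$-tame at $a$: otherwise every $x\in Y^*$ near $a$, having $x-a\in nU$, would lie in $Y_e$. So each $Z\cap Y_e$ is finite. These sets grow to $Z$, so $Z$ is finite by Corollary~\ref{cor:bounded}(ii). Put $Y'=Y^*\setminus Z$, and for $a\in Y'$ shrink $W$ to some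 $(a-r,a+r)$ with $2r\le e$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tame}(b)]
Write $\{f>c\}$ for $\{x\in X:f(x)>c\}$, and similarly $\{f<c\}$ and $\{f=c\}$. By part (a), taking a common multiple, there are $n,k$ such that each of these sets, for each $c\in U$, is $n$-tame at all but at most $k$ points. Let $X'$ be the intersection of $X$ with a coset of $nU$.

\emph{Continuity.} For $e>0$ let $Q^+_e$ be the set of $a\in X'$ such that every neighborhood of $a$ contains $x\in X'$ with $f(x)\ge f(a)+e$, and define $Q^-_e$ with $f(x)\le f(a)-e$. If $f|_{X'}$ is discontinuous at $a$, there is $e>0$ such that every neighborhood of $a$ contains $x\in X'$ with $|f(x)-f(a)|\ge e$, and then $a\in Q_e^+\cup Q_e^-$, because the intersection of two neighborhoods is a neighborhood.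

Fix $e$ and let $Q=Q^+_e$. If $a\in Q$ and $f(a)\le c<f(a)+e$, then $\{f>c\}$ is not $n$-tame at $a$: the point $a$ is not in this set, while arbitrarily near $a$ there are $x\in X'$, so $x-a\in nU$, with $f(x)>c$. Hence
\begin{equation}\label{eq:jump}
\text{for every $c$, at most $k$ points $a\in Q$ satisfy $c-e<f(a)\le c$.}
\end{equation}
So $f(Q)$ meets every interval of length at most $e$ in at most $k$ points; it is therefore nowhere dense, and finite by Lemma~\ref{lem:nwd}. By \eqref{eq:jump} each value is taken at most $k$ times on $Q$, so $Q$ is finite. The sets $Q^+_e$ grow to their union, which is finite by Corollary~\ref{cor:bounded}(ii). The same argument with $\{f<c\}$ and $f(a)-e<c\le f(a)$ shows that $\bigcup_eQ^-_e$ is finite. Remove the finitely many points of discontinuity from $X'$ and call the rest $X''$; then $f|_{X''}$ is continuous.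

\emph{Locally constant or locally injective.} Let $A$ be the set of $a\in X''$ such that $f$ is constant on $X''\cap W$ for some neighborhood $W$ of $a$. Then $f|_A$ is locally constant. Let $Y=X''\setminus A$. If $a\in Y$ and $f(a)=c$, then $\{f=c\}$ is not $n$-tame at $a$, since otherwise $f=c$ on $X''$ near $a$. So the fibers of $f|_Y$ have at most $k$ points, and the sets
\[
Y_e=\{x\in Y:\ \text{there is no }x'\in Y\text{ with }0<|x'-x|\le e\text{ and }f(x')=f(x)\}
\]
grow to $Y$. Split $Y$ as in Lemma~\ref{lem:uniform}. If $a\in Y'$ and $e,r$ are as there, two distinct points of $Y'\cap(a-r,a+r)$ lie in $Y_e$ and are at distance less than $e$, so their images differ. Thus $f|_{Y'}$ is locally injective.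
\end{proof}

\section{Germs at $0^+$ and Archimedean models}\label{sec:germs}

We prove Theorem~\ref{thm:germ}. If $(*)$ holds for $\varphi$ with $n$, it holds with every multiple of $n$.

\subsection{Condition $(*)$ implies local monotonicity}

By Theorem~\ref{thm:tame}(b) it suffices to partition a definable set $Y$ on which $f$ is continuous and locally injective. We first use $(*)$ to attach to each point a sign on the right and a sign on the left, and then Lemma~\ref{lem:uniform} to make the scale locally uniform, so that nearby points can be compared with each other.

Let $n$ be as in $(*)$ for both families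
\[
R_a=\{\varepsilon:a+\varepsilon\in Y,\ f(a+\varepsilon)>f(a)\},\qquad L_a=\{\varepsilon:a-\varepsilon\in Y,\ f(a-\varepsilon)>f(a)\}\qquad(a\in Y),
\]
and let $Y^*$ be the intersection of $Y$ with a coset of $nU$. Let $a\in Y^*$. If $R_a\supseteq nU\cap(0,\varepsilon)$ for some $\varepsilon>0$, put $\sigma(a)=+$; every $x\in Y^*\cap(a,a+\varepsilon)$ has $x-a\in nU\cap(0,\varepsilon)$, so $f(x)>f(a)$. Otherwise put $\sigma(a)=-$; by $(*)$, $R_a\cap nU\cap(0,\varepsilon)=\emptyset$ for some $\varepsilon>0$, so $f(x)\le f(a)$ for $x\in Y^*\cap(a,a+\varepsilon)$, and after shrinking $\varepsilon$ the inequality is strict by local injectivity. Define $\tau(a)$ in the same way from $L_a$; it is the sign of $f(x)-f(a)$ for $x\in Y^*$ slightly to the left of $a$. This is the only use of $(*)$.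

The functions $\sigma$ and $\tau$ are definable and split $Y^*$ into four sets. Let $P$ be one of them, with constant values $\sigma,\tau$. Let $P_e$ be the set of $a\in P$ such that for all $x\in Y^*$ the sign of $f(x)-f(a)$ is $\sigma$ if $0<x-a<e$ and $\tau$ if $0<a-x<e$. These sets grow to $P$. Split $P$ as in Lemma~\ref{lem:uniform}, let $P'$ be one of the parts, let $a\in P'$, and take $e,r$ with $2r\le e$ and $P'\cap(a-r,a+r)\subseteq P_e$. For $x<y$ in $P'\cap(a-r,a+r)$ we have $0<y-x<e$; from $x\in P_e$ the sign of $f(y)-f(x)$ is $\sigma$, and from $y\in P_e$ the sign of $f(x)-f(y)$ is $\tau$. If $\sigma=+$ and $\tau=-$, then $f|_{P'}$ is locally increasing. If $\sigma=-$ and $\tau=+$, it is locally decreasing. If $\sigma=\tau$, no such pair $x<y$ exists, so every point of $P'$ is isolated in $P'$ and $f|_{P'}$ is locally constant. This proves the first assertion of Theorem~\ref{thm:germ}.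

\subsection{Weakly o-minimal theories}

A theory of ordered structures is \emph{weakly o-minimal} if in each of its models every definable subset of the universe is a finite union of convex sets. A convex set $C\subseteq U$ either misses some $(0,\varepsilon)$ or meets every $(0,\varepsilon)$; in the second case it contains $(0,c)$ for any positive $c\in C$. So a finite union of convex sets misses or contains some $(0,\varepsilon)$, which is $(*)$ with $n=1$.

\subsection{Archimedean models}

An ordered abelian group is \emph{Archimedean} if for all $x,y>0$ there is $l\in\mathbb N$ with $lx>y$. By H\"older's theorem such a group is isomorphic to an ordered subgroup of $(\mathbb R;<,+)$. Let $\mathcal M_0\equiv\mathcal M$ be Archimedean, and regard $M_0$ as a subgroup of $\mathbb R$. A subgroup of $\mathbb R$ is cyclic or dense, and a cyclic group is not densely ordered without endpoints; so $M_0$ is dense in $\mathbb R$, and so is $nM_0$ for every $n\ge1$.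

Fix $\varphi$, and take $n,k$ from Theorem~\ref{thm:tame}(a). The assertion of that theorem for $\varphi,n,k$ is a sentence, so it holds in $\mathcal M_0$. Let $D=\varphi(M_0,b)$ with $b$ in $M_0$. For small $\varepsilon$, $D$ is $n$-tame at every point of $(0,\varepsilon)\cap M_0$, and we would like to glue the local information by connectedness. The difficulty is that $M_0$ need not be connected: $D$ might change at a real number outside $M_0$, and such reals might accumulate at $0$. We show that they are finite in number.

Say that $D$ is \emph{invariant} on an open interval $V\subseteq\mathbb R$ if $x\in D\iff y\in D$ for all $x,y\in V\cap M_0$ with $x-y\in nM_0$. Call $r\in\mathbb R$ \emph{bad} if $D$ is invariant on no open interval containing $r$.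

\begin{lemma}\label{lem:bad}
There are finitely many bad reals.
\end{lemma}

\begin{proof}
For $x,\varepsilon\in M_0$ let $\chi(x,\varepsilon)$ say that $D$ is invariant on $(x-\varepsilon,x+\varepsilon)$. This is a formula of $\mathcal M_0$ with parameter $b$, and it passes to smaller $\varepsilon$. Let $V$ be an interval with endpoints in $M_0$ that contains a bad real $r$. Given $\varepsilon>0$ in $M_0$, the set $V\cap(r-\varepsilon,r+\varepsilon)$ contains infinitely many points of $M_0$, hence a point $x$ at which $D$ is $n$-tame. Then $\chi(x,\varepsilon')$ holds for some $\varepsilon'>0$, and $\chi(x,\varepsilon)$ fails because $r\in(x-\varepsilon,x+\varepsilon)$. So $V\cap M_0$ is critical in the sense of Lemma~\ref{lem:critical}. Any $m$ bad reals can be separated by disjoint intervals with endpoints in $M_0$, so $m$ is bounded.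
\end{proof}

Choose $\varepsilon>0$ in $M_0$ such that the real interval $(0,\varepsilon)$ contains no bad real. For a real $r\in(0,\varepsilon)$ take an open interval $V\ni r$ on which $D$ is invariant. The set $nM_0\cap V$ is nonempty and differences of its elements lie in $nM_0$, so it is either contained in $D$, and we put $h(r)=1$, or disjoint from $D$, and we put $h(r)=0$. The value does not depend on $V$, since two choices intersect in an open interval that meets $nM_0$; and $V$ serves for all of its points in $(0,\varepsilon)$, so $h$ is locally constant. As the real interval $(0,\varepsilon)$ is connected, $h$ is constant. For $x\in nM_0\cap(0,\varepsilon)$ we have $x\in D\iff h(x)=1$, so $D\cap nM_0\cap(0,\varepsilon)$ is $\emptyset$ or $nM_0\cap(0,\varepsilon)$. The integer $n$ depends only on $\varphi$, so ``for every $b$ there is such an $\varepsilon>0$'' is a sentence true in $\mathcal M_0$, and therefore in $\mathcal U$. This is $(*)$, and the proof of Theorem~\ref{thm:germ} is complete. \qed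

\medskip
The set $E$ of Example~\ref{ex:E} marks the step that fails without an Archimedean model. It has no boundary point in any interval $(0,u)$, but this interval is cut into the open sets on which $v$ is constant, and $E$ contains every second one of them.

\begin{thebibliography}{1}

\bibitem{MonDp}
\emph{On Monotonicity Theorems And Dp-Rank},
\texttt{https://www.kurims.kyoto-u.ac.jp/\allowbreak\textasciitilde{}kyodo/\allowbreak kokyuroku/\allowbreak contents/\allowbreak pdf/\allowbreak 2311-06.pdf}

\end{thebibliography}
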